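# Isolation from side: a c.e. degree above all c.e. degrees below $d$ but not above $d$

## 1. The theorem, and what it asserts

**Theorem 1.** Let $D\le_T\emptyset'$ be a set whose Turing degree is not c.e., that is, contains no c.e. set. Then there is a c.e. set $E$ such that

1. every c.e. set $W\le_T D$ satisfies $W\le_T E$;
2. $D\not\le_T E$;
3. $E\not\le_T D$.

Conditions 1 and 2 pull against each other. Condition 1 wants $E$ to be strong: it must compute every c.e. set that $D$ computes. Condition 2 wants $E$ to be weak: it must not compute $D$. Condition 3 says in addition that $E$ is not itself one of the c.e. sets below $D$, so $E$ and $D$ are Turing incomparable. The hypothesis that $\deg(D)$ is not c.e. cannot be dropped: if some c.e. set $W$ has $W\equiv_T D$, then condition 1 applied to this $W$ gives $D\le_T E$, against condition 2.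

The theorem answers a question about the 2-c.e. degrees, taken from the work "Turing Computability: Structural Theory": is every properly 2-c.e. degree isolated from side by some c.e. degree? We first recall the words used in it. All degrees are Turing degrees.

## 2. 2-c.e. sets and isolation from side

**Definition ($n$-c.e. sets).** For $n>0$, a set $A\subseteq\omega$ is $n$-c.e. if there is a computable sequence of sets $(A_s)_{s\in\omega}$ such that for all $x$: $A_0(x)=0$, $A(x)=\lim_s A_s(x)$, and $|\{s: A_s(x)\ne A_{s+1}(x)\}|\le n$.

The c.e. sets are exactly the 1-c.e. sets. In a 2-c.e. set a number may enter once and then leave once. For example, if $B,C$ are c.e. with enumerations starting from $\emptyset$, then $B\setminus C$ is 2-c.e. via $A_s=B_s\setminus C_s$: the value at $x$ can go from $0$ to $1$ when $x$ enters $B$ and from $1$ to $0$ when $x$ enters $C$, and after that it is $0$ forever.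

**Definition (properly 2-c.e. degrees).** A degree is c.e. if it contains a c.e. set and 2-c.e. if it contains a 2-c.e. set. It is properly 2-c.e. if it is 2-c.e. but contains no c.e. set.

The property belongs to the degree, not to the set. The complement of $\emptyset'$ is 2-c.e. (put $A_0=\emptyset$ and $A_s=\omega\setminus\emptyset'_s$ for $s>0$) and is not c.e., but its degree is $0'$, which is c.e.

We also use the limit lemma: $D\le_T\emptyset'$ if and only if there is a computable sequence of sets $D_s$ with $D(x)=\lim_s D_s(x)$ for all $x$. In particular every 2-c.e. set is $\le_T\emptyset'$.

**Definition (isolation from side).** Let $\mathcal C$ be a class of degrees. A degree $d$ is isolated in $\mathcal C$ from side by a degree $e$ if $d\not\le e$ and for every $a\in\mathcal C$, $a\le d$ implies $a\le e$. In these notes $\mathcal C$ is the class of c.e. degrees.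

Under the usual notion of isolation, the c.e. degree $e$ must in addition lie strictly below $d$. For that notion it is known that some 2-c.e. degrees are isolated and some are not. From side, $e$ may be anywhere as long as it is not above $d$. As a small example, if $d\ne0$ and the only c.e. degree below $d$ is $0$, then $e=0$ isolates $d$ (in both senses).

**Theorem 2 (classification).** Let $d$ be any Turing degree.

(i) $d$ is isolated from side (in the c.e. degrees) by some c.e. degree if and only if $d$ is not c.e.

(ii) $d$ is isolated from side by a c.e. degree incomparable with $d$ if and only if $d$ is not c.e. and $d\not\ge0'$.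

**Corollary 3.** Every properly 2-c.e. degree is isolated from side by some c.e. degree, and this c.e. degree can be chosen incomparable with it.

Corollary 3 is Theorem 1 applied to a 2-c.e. set $D$ in the given degree, with $e=\deg(E)$.

## 3. Cases settled by hand, and Theorem 2 from Theorem 1

If $d$ is c.e. and $e$ bounds all c.e. degrees $a\le d$, then $d\le e$, since $d$ is one of these $a$. So $d$ is not isolated from side. If $d\not\le 0'$, then $e=0'$ works: it bounds every c.e. degree and is not above $d$. So the only interesting range is $d\le0'$, $d$ not c.e.

**Proof of Theorem 2 from Theorem 1.** For "only if": a c.e. degree is not isolated from side, as just seen; and if $d\ge0'$, then every c.e. degree is below $d$, so none is incomparable with $d$. For "if", let $d$ be not c.e. If $d\not\le0'$, then $e=0'$ gives (i); if moreover $d\not\ge0'$, then $0'$ is incomparable with $d$, which gives (ii). If $d\le0'$, then $d\ne0'$ because $0'$ is c.e., so $d\not\ge0'$, and Theorem 1 gives both parts. $\square$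

Now let $D\le_T\emptyset'$ have non-c.e. degree, and suppose that we only had to bound finitely many c.e. sets $W^1,\dots,W^k\le_T D$. Take $E=W^1\oplus\dots\oplus W^k$. This is a c.e. set with $E\le_T D$. If also $D\le_T E$, then $D\equiv_T E$ would have c.e. degree. So $D\not\le_T E$. Keep this two-line argument in mind:
$$E\text{ c.e.},\quad E\le_T D\ \Longrightarrow\ D\not\le_T E. \tag{1}$$
The proof of Theorem 1 applies (1) to an $E$ that in the end is not below $D$: we shall show that if one fixed functional $\Psi_n$ threatened to give $D=\Psi_n^E$, then the construction would make $E\le_T D$.

For properly 2-c.e. degrees the choice $e=0$ is never enough. Let $D$ be a 2-c.e. set of properly 2-c.e. degree, with approximation $A_s$, and let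
$$L=\{\langle x,s\rangle: A_s(x)=0,\ A_{s+1}(x)=1,\ A_t(x)=0\text{ for some }t>s+1\}.$$
$L$ is c.e. If $A_s(x)=0$ and $A_{s+1}(x)=1$, then only one more change is allowed, so $\langle x,s\rangle\in L$ if and only if $x\notin D$; thus $L\le_T D$. And $x\in D$ if and only if there is $s$ with $A_s(x)=0$, $A_{s+1}(x)=1$ and $\langle x,s\rangle\notin L$. So if $L$ were computable, $D$ would be c.e. Hence $L$ is a noncomputable c.e. set below $D$, and any isolating $e$ must bound it.

## 4. Coding while the computations agree, and why this codes too much

Write $K=\emptyset'$. We must code into $E$ every c.e. set $W$ for which some functional $\Phi$ satisfies $\Phi^D=W$. List all pairs of a c.e. set and a functional as $(W_p,\Phi_p)$. We do not know which $p$ are true, meaning $\Phi_p^D=W_p$, so we have to guess.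

The sensible first plan: give $p$ its own column $\{\langle p,y\rangle:y\in\omega\}$ of $E$. Measure at stage $s$ the length of agreement, the largest $\ell\le s$ such that for all $z<\ell$ the computation $\Phi_p^{D_s}(z)$ halts within $h(s)$ steps with value $W_{p,s}(z)$; here $h$ is a fixed computable function. Put $\langle p,y\rangle$ into $E$ when $y\in W_{p,s}$ and the length of agreement exceeds $y$. To get $D\ne\Psi_n^E$, let the $n$-th negative requirement restrain the columns $p>n$. If $p$ is true, the length of agreement tends to infinity and $W_p$ is coded up to finitely many elements. If only true columns received infinitely many numbers, then one could hope to imitate (1).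

The plan breaks at a false $p$. Let $B$ be 2-c.e. with approximation $B_s$, and let $D=\{2x+1:x\in B\}$, so $D\equiv_T B$. Use the approximation
$$D_s(2x+1)=B_s(x),\qquad D_s(2k)=1\iff k=s\ge1 .$$
It is a legitimate 2-c.e. approximation: $2k$ with $k\ge1$ enters at stage $k$ and leaves at stage $k+1$, and $0$ never enters. Let $\Phi^X(z)$ search for the least $k>z$ with $2k\in X$, and output $K_k(z)$. Then $\Phi^D(z)$ is undefined for every $z$. But for $s\ge1$ the only even element of $D_s$ is $2s$, so $\Phi^{D_s}(z)=K_s(z)$ for all $z<s$. For the pair $(K,\Phi)$, with $h$ growing fast enough for these computations to halt, the length of agreement is $s$ at every stage $s\geq 1$. So, if only finitely many elements of the column are held back by restraint, the column codes all of $K$ up to finitely many elements. Then $D\le_T K\le_T E$, and condition 2 is lost, although $\Phi^D$ is nowhere defined.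

The agreement was always there, but each time it rested on a different computation. The natural repair is to code $y\in W_p$ through a movable marker $m(y)$, and to do the following whenever the computation showing agreement changes: put the markers that are not yet in $E$ into $E$ and choose new ones. If the computation changes infinitely often, all markers (above a fixed bound) enter $E$ sooner or later whatever $W_p$ is, and their enumeration carries no information about $W_p$.

There is a second, subtler obstruction. Suppose $D=\Psi_n^E$ and we want to show $E\le_T D$. Then $D$ must foresee when the markers of true $p$ will stop moving. These move when $D_s$ changes on some initial segment $D\restriction u$. Although $D$ knows $D\restriction u$, and can wait for a stage $t$ with $D_t\restriction u=D\restriction u$, the approximation may leave this value and come back. Can $D$ compute a stage after which it does not? No.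

**Lemma 4.** Let $D_s\to D$ be a computable approximation. If there is a function $g\le_T D$ such that $D_s\restriction u=D\restriction u$ for all $u$ and all $s\ge g(u)$, then $D$ has c.e. degree.

*Proof.* Let $C=\{\langle u,s\rangle:\exists t>s\ (D_t\restriction u\ne D_s\restriction u)\}$, a c.e. set. To find $D\restriction u$ from $C$, find $s$ with $\langle u,s\rangle\notin C$; then $D\restriction u=D_s\restriction u$. To decide $\langle u,s\rangle\in C$ from $D$, it is enough to check those $t$ with $s<t\le\max(g(u),s+1)$, since $D_t\restriction u$ is constant for $t\ge g(u)$. So $C\equiv_T D$. $\square$

So for our $D$ there is no such $g\le_T D$. If the moves of markers are governed by the raw approximation $D_s$, then $D$ cannot foresee them in this way.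

## 5. Testing only the part of $D_s$ that $E$ computes back

The way out is to let a test of $p$ look only at those bits $D_s(x)$ that are currently equal to $\Psi_n^E(x)$. Here is how it works, before the formal details.

The construction runs on a tree. A node working for $D\ne\Psi_n^E$ at argument $x$ keeps a record $\rho\subset E$ of a computation $\Psi_n^\rho(x)=b$. If $D_s(x)\ne b$, we stop believing in $D=\Psi_n^E$ and move off to the right. If $D_s(x)=b$, we go on to $x+1$. So a branch that continues believing spells out a string $\sigma=D_s\restriction l$ each of whose bits is certified by a record. Tests of the coding requirements are placed on this branch, and they may use only the string $\sigma$. As long as the records are intact, the bits which the tests can see are frozen, even though $D_s$ itself may fluctuate: a fluctuation of $D_s(x)$ sends the construction off the branch instead of alarming a test.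

So assume the branch is followed forever. Records are destroyed only by small numbers entering $E$. Such numbers come from coding an element into some $W_p$ with $p$ still under consideration (for true $p$, $D$ can compute $W_p$ and see this coming), or from a test that moves markers (and a test moves markers only if it sees a change in its string, which requires that records were destroyed before), or from requirements already given up (whose markers have already been dumped into $E$). Looking at the first small number that enters, we get a contradiction. So $D$ can find a stage after which $E$ is settled below a given bound, and (1) applies.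

The requirements are as follows. Let $(\Psi_n)$ list all Turing functionals. For $p\in\omega$ let

- for $p=2\langle e,i\rangle$: $W_p$ is the $e$-th c.e. set, $\Phi_p=\Psi_i$, $Z_p=W_p$;
- for $p=2i+1$: $W_p=K$, $\Phi_p=\Psi_i$, $Z_p=E$, the set being built.

Call $p$ true if $\Phi_p^D=Z_p$. We want, for all $p$ and $n$: if $p$ is true, then $W_p\le_T E$; and $N_n$: $D\ne\Psi_n^E$. The even $p$ give condition 1, the $N_n$ give condition 2. The odd $p$ give condition 3 by a detour: if $E=\Psi_i^D$, we code $K$ into $E$, so $D\le_T K\le_T E$, against condition 2.

Let $Z_{p,s}$ be $W_{p,s}$ for even $p$ and $E_s$ for odd $p$, where $E_s$ is $E$ at the end of stage $s$ and $(W_{p,s})_s$ is an increasing computable enumeration of $W_p$ by finite sets. Fix $D$ as in Theorem 1 and a computable approximation $D_s\to D$.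

We write $\subseteq$ for initial segments (of strings, nodes, or sets viewed as infinite sequences) and $\subset$ for proper ones. For a binary string $\sigma$, $\Phi^\sigma(z)\downarrow$ means: $z<|\sigma|$ and the computation halts within $|\sigma|$ steps with all queries $<|\sigma|$. This is decidable; it is preserved, with the same value, when $\sigma$ is extended; and $\Phi^X(z)\downarrow$ if and only if $\Phi^{X\restriction l}(z)\downarrow$ for some $l$.

## 6. The tree: coders, computation nodes, tests and blocks

Nodes are finite sequences of outcomes. There are three types, with outcomes listed from left to right: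

- coder nodes: one outcome $0$;
- computation nodes: $\infty<g_0<g_1<w$;
- test nodes: $\infty<f$.

Labels are defined recursively. The root is a coder for $p=0$ with incoming active set $\emptyset$. If $\alpha$ is a coder for $p(\alpha)=n$ with incoming active set $A$, then $\alpha^\frown0$ starts a block for $N_n$ with active set $A\cup\{\alpha\}$.

**Definition (support).** Let $A=\{\alpha_1,\dots,\alpha_r\}$ be an active set. A string $\sigma$ supports $c$ if $|\sigma|\ge c$ and $\Phi_{p(\alpha)}^\sigma(z)\downarrow$ for all $\alpha\in A$ and $z<c$.

If $\sigma$ supports $c$, then it supports every $c'<c$, and every extension of $\sigma$ supports $c$. Every string supports $0$. If $A=\emptyset$, then $\sigma$ supports exactly the $c\le|\sigma|$.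

**Definition (block).** Let $\nu$ start a block for $N_n$ with active set $A=\{\alpha_1,\dots,\alpha_r\}$, a finite set of coders $\subset\nu$. Each node $\zeta$ of the block carries a string $\sigma_\zeta$. The node $\nu$ is in the block and $\sigma_\nu=\emptyset$.

- If there are $c$ and $i$ with $1\le i\le r$ such that $\sigma_\zeta$ supports $c$ and no proper predecessor of $\zeta$ in the block is a test node $(c,\alpha_i)$, take the lexicographically least such $(c,i)$. Then $\zeta$ is the test node $(c,\alpha_i)$, also called a test node for $\alpha_i$. The node $\zeta^\frown f$ is in the block, with the same string. The node $\zeta^\frown\infty$ starts a new block for the same $N_n$, with active set $A\setminus\{\alpha_i\}$; we say that $\alpha_i$ is dropped.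
- Otherwise $\zeta$ is a computation node for $x=|\sigma_\zeta|$. The node $\zeta^\frown g_b$ ($b=0,1$) is in the block, with string $\sigma_\zeta{}^\frown b$. The nodes $\zeta^\frown\infty$ and $\zeta^\frown w$ are coders for $n+1$ with incoming active set $A$.

As an example let $A=\{\alpha\}$. The string $\emptyset$ supports $0$ and no other $c$, so $\nu$ is the test $(0,\alpha)$. Then $\nu^\frown f$ has string $\emptyset$ and nothing left to test, so it is the computation node for $x=0$. Then $\nu^\frown f^\frown g_b$ has the string $b$ of length $1$. If $\Phi_{p(\alpha)}^b(0)\downarrow$, this string supports $1$ and the node is the test $(1,\alpha)$; otherwise it is the computation node for $x=1$. So a test $(c,\alpha)$ appears only when all arguments $z<c$ have converged, for all active coders. It will examine agreement at all $z\le c$, including the new argument $c$. If $A=\emptyset$, the block has no tests.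

Since $c\le|\sigma|$ whenever $\sigma$ supports $c$, only finitely many tests occur at each string. The labelling is computable and the tree is finitely branching. A block contains no coders. A coder enters the active set immediately after it occurs, and leaves it only through an outcome $\infty$ of a test node for it. Therefore:

$$\begin{aligned}&\text{if a coder }\alpha'\subset\nu\text{ is not in the active set of a block start }\nu,\\&\text{there is a test node }\beta'\text{ for }\alpha'\text{ with }\beta'^\frown\infty\subseteq\nu.\end{aligned}\tag{2}$$

Write $\zeta<_L\gamma$ if for some $\eta$ and outcomes $o<o'$ we have $\eta^\frown o\subseteq\zeta$ and $\eta^\frown o'\subseteq\gamma$.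

## 7. The construction of $E$

A computation node $\kappa$ may have a record, a string $\rho_\kappa$ (initially none). Put $r_\kappa=|\rho_\kappa|$, or $0$ if there is no record. A test node $\beta$ has a flag (initially down) and a number $q_\beta$, the stage of its first visit. A coder $\alpha$ has markers $m_\alpha(y)$, initially undefined. For any node $\gamma$ let, at any moment,
$$r(\gamma)=\max\{r_\kappa:\kappa\text{ a computation node},\ \kappa\subset\gamma\text{ or }\kappa<_L\gamma\}$$
(or $0$ if there is no such $\kappa$). Only finitely many $\kappa$ have a record at any moment. Fresh at stage $s$ means larger than $s$ and than every number mentioned so far. There are no initializations.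

**Stage $s$.** We build $\delta_s$ of length $s$, starting at the root, and visit $\delta_s\restriction i$ for $i<s$ in order. Below, "$E$" means its current value.

- Coder $\alpha$ for $p$. For each $y<s$ with $m_\alpha(y)$ undefined, define it as a fresh number, distinct for distinct $y$. Then, for each $y\in W_{p,s}$ with $m_\alpha(y)$ defined, $\notin E$ and $\ge r(\alpha)$, enumerate $m_\alpha(y)$ into $E$; this is called coding for $(\alpha,y)$. The outcome is $0$.
- Computation node $\kappa$ for $x$ in a block for $N_n$. If $\kappa$ has a record and $\rho_\kappa\not\subset E$, cancel the record; the outcome is $\infty$. Otherwise, if there is no record and there is $l\le s$ with $\Psi_n^{E\restriction l}(x)\downarrow$, let $\rho_\kappa=E\restriction l$ for the least such $l$. If there is now a record, let $b=\Psi_n^{\rho_\kappa}(x)$; the outcome is $g_b$ if $b\in\{0,1\}$ and $D_s(x)=b$. In all other cases the outcome is $w$.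
- Test node $\beta=(c,\alpha)$. If its flag is down, the outcome is $f$. If its flag is up, lower it; the outcome is $\infty$, and for every $y\ge q_\beta$ with $m_\alpha(y)$ defined, $\notin E$ and $\ge r(\beta)$, enumerate $m_\alpha(y)$ into $E$ and make $m_\alpha(y)$ undefined. This is called a move.

For example, let $\Psi_n^X(0)=X(5)$ and let $\kappa$ be a computation node for $x=0$ in a block for $N_n$. While $5\notin E$, a record made by $\kappa$ is a string of length at least $6$ with value $0$. If $5$ enters $E$ later, the next visit cancels the record and has outcome $\infty$; at the visit after that a new record, with value $1$, is made.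

**End of stage $s$.** For every test node $\beta=(c,\alpha)$ with $\beta^\frown f\subseteq\delta_s$, let $\zeta$ be the longest node of $\beta$'s block with $\zeta\subseteq\delta_s$; put $\sigma_\beta(s)=\sigma_\zeta$ and $l_\beta(s)=|\sigma_\zeta|$. Each bit $b$ of this string at place $x$ comes from an outcome $g_b$ at stage $s$, which requires $D_s(x)=b$. So
$$\sigma_\beta(s)=D_s\restriction l_\beta(s).\tag{3}$$
Call $s$ a $\beta$-expansionary stage if $l_\beta(s)>l_\beta(s')$ for all $s'<s$ with $\beta^\frown f\subseteq\delta_{s'}$. At such a stage, let $\tau$ be the shortest string $\tau\subseteq\sigma_\beta(s)$ with $\Phi_{p(\alpha)}^\tau(z)\downarrow$ for all $z\le c$. If $\tau$ exists and $\Phi_{p(\alpha)}^\tau(z)=Z_{p(\alpha),s}(z)$ for all $z\le c$, put $S_\beta(s)=\tau$; otherwise $S_\beta(s)$ is undefined. Raise the flag of $\beta$ if $S_\beta(s)$ is undefined, or if there is an earlier $\beta$-expansionary stage and $S_\beta$ at the last one is undefined or different from $S_\beta(s)$.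

This ends the construction. It is computable, so $E$ is c.e.

Return to the example of Section 4: $W_p=K$, $\Phi_p=\Phi$, $D_s$ with its wandering even element $2s$, and a test $\beta=(0,\alpha)$ with $p(\alpha)=p$. If $S_\beta(s)=\tau$ is defined, then $\Phi^\tau(0)\downarrow$ forces the query about $2s$ to lie inside $\tau$, with $\tau(2s)=1$. At any other stage $s'$ we have $D_{s'}(2s)=0$, so $S_\beta(s')\ne\tau$. Hence the flag is raised at every $\beta$-expansionary stage after the first. Here agreement is not enough to keep the flag down: the computation behind it has to stay the same.

Three facts are immediate from the construction.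

(M1) Each number is a marker for at most one pair $(\alpha,y)$; a marker assigned at stage $s$ is $>s$; a marker made undefined never returns. All this holds because markers are chosen fresh.

(M2) A number enters $E$ only as a current marker $m_\alpha(y)$, either by coding (then $y\in W_{p(\alpha)}$) or by a move at a test node for $\alpha$. In either case it is $\ge r(\gamma)$ at that moment, where $\gamma$ is the acting node. Coding for $(\alpha,y)$ happens at most once: after it $m_\alpha(y)\in E$, so the marker is neither coded nor moved again.

(M3) A record made at stage $s$ has length $\le s$. A record of a computation node for $x$ has length $>x$, since $\Psi_n^\rho(x)\downarrow$ requires $x<|\rho|$.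

Note also that a node is visited at most once in a stage, and that $r_\kappa$ changes only when $\kappa$ is visited.

## 8. The true path and the finite restraints along it

Let $P$ be the true path: $P\restriction(i+1)$ is the leftmost successor of $P\restriction i$ that is $\subseteq\delta_s$ for infinitely many $s$. It exists since the tree is finitely branching. For $\zeta\subset P$ we have $\delta_s<_L\zeta$ for only finitely many $s$: such an $s$ makes $\delta_s$ pass through one of the finitely many nodes $\eta^\frown o$ with $\eta\subset\zeta$ and $o$ to the left of the outcome on $P$, and each of these is passed through only finitely often.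

**Lemma 5 (what a computation node on the true path learns).** Let $\kappa\subset P$ be a computation node for $x$ in a block for $N_n$.

(a) If $\kappa^\frown\infty\subset P$, then $\Psi_n^E(x)\uparrow$.

(b) If $\kappa^\frown w\subset P$, then $\Psi_n^E(x)\uparrow$ or $\Psi_n^E(x)\ne D(x)$; and $r_\kappa$ is eventually constant.

(c) If $\kappa^\frown g_b\subset P$, then $\Psi_n^E(x)=b=D(x)$, and the record of $\kappa$ is eventually permanent.

*Proof.* (a) Suppose $\Psi_n^E(x)\downarrow$ and let $u$ be least with $\Psi_n^{E\restriction u}(x)\downarrow$. After a stage $\ge u$ at which $E\restriction u$ has settled, every newly made record is $E\restriction u$: this length is allowed, and no shorter initial segment of $E$ gives a computation. Such a record is never cancelled. So there are only finitely many cancellations, and the outcome $\infty$ is taken only finitely often, a contradiction.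

(b), (c) Now $\infty$ is taken finitely often, so there are finitely many cancellations. Hence eventually $\kappa$ either never has a record or has a permanent record $\rho_\kappa$. If it never has one, the outcome is eventually always $w$; and $\Psi_n^E(x)\uparrow$, since otherwise a record would be made at a late visit. If the record is permanent, then $\rho_\kappa\subset E$, because $\kappa$ is visited infinitely often without cancelling it. Let $b'=\Psi_n^{\rho_\kappa}(x)=\Psi_n^E(x)$. As $D_s(x)$ settles, the outcome is eventually constantly $g_{b'}$ if $b'=D(x)$, and eventually constantly $w$ otherwise. Both (b) and (c) follow. $\square$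

**Lemma 6 (the restraint at a node has a final value).** For each $\gamma\subset P$ there is a number $R(\gamma)$ such that $r(\gamma)=R(\gamma)$ at all but finitely many visits to $\gamma$.

*Proof.* A node $\kappa<_L\gamma$ is visited only at stages $s$ with $\delta_s<_L\gamma$. There are finitely many such stages, and $r_\kappa$ changes only when $\kappa$ is visited. So the contribution of these nodes is eventually constant. If $\kappa\subset\gamma$ and $\kappa^\frown\infty\subseteq\gamma$, then $\kappa$ has just cancelled its record whenever $\gamma$ is visited, so $r_\kappa=0$ at that moment. For the other computation nodes $\kappa\subset\gamma$, $r_\kappa$ is eventually constant by Lemma 5(b),(c). $\square$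

## 9. Coders of true requirements succeed

**Lemma 7.** Let $\alpha$ be a coder for a true $p$.

(a) The flag of each test node $\beta=(c,\alpha)$, on $P$ or not, is raised only finitely often. Moreover, if $\tau$ is the shortest initial segment of $D$ with $\Phi_p^\tau(z)\downarrow$ for all $z\le c$, and $\beta$ has infinitely many expansionary stages, then $S_\beta(s)=\tau$ at almost all of them.

(b) If $\alpha\subset P$, then $W_p\le_T E$.

*Proof of (a).* Flags are raised only at $\beta$-expansionary stages, so suppose there are infinitely many. Along them $l_\beta(s)\to\infty$. At all large expansionary stages $s$ we have $l_\beta(s)\ge|\tau|$, $\tau\subset D_s$, and $Z_{p,s}(z)=Z_p(z)=\Phi_p^\tau(z)$ for $z\le c$. By (3), $\tau\subseteq\sigma_\beta(s)$. Strings properly contained in $\tau$ are shorter initial segments of $D$, so they do not qualify. Hence $S_\beta(s)=\tau$. Once this holds at two consecutive expansionary stages and from then on, no flag is raised.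

*Proof of (b).* First, each marker settles. The marker $m_\alpha(y)$ is moved only by test nodes $\beta$ for $\alpha$ with $q_\beta\le y$, that is, first visited by stage $y$. There are finitely many of these, and each acts with outcome $\infty$ only finitely often, by (a). As $\alpha$ is visited infinitely often, the marker is redefined after each move, and so it reaches a final value $m^*(y)$. These values are distinct for distinct $y$, so $m^*(y)\ge R(\alpha)$ for all but finitely many $y$.

Next, for such $y$: $y\in W_p$ if and only if $m^*(y)\in E$. If $y\in W_p$, consider a late visit to $\alpha$, with $r(\alpha)=R(\alpha)$, $y\in W_{p,s}$ and $m_\alpha(y)=m^*(y)$; if $m^*(y)$ is not already in $E$, it is enumerated. Conversely, $m^*(y)$ is never moved, so by (M2) it can enter $E$ only by coding, which requires $y\in W_p$.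

Finally, $E$ decides whether $y\in W_p$, up to the finitely many exceptions. Run the construction until a marker $m$ for $(\alpha,y)$ is defined. If $m\notin E$, it is never moved, so it is final, and $y\notin W_p$. If $m\in E$, wait for its enumeration. If it was by coding, then $y\in W_p$. If it was by a move, wait for the next marker and repeat. There are only finitely many moves, so this terminates. $\square$

## 10. A block that is never left would make $E$ computable from $D$

**Lemma 8 (main lemma).** If a block start $\nu$ satisfies $\nu\subset P$, then $P$ leaves the block of $\nu$.

*Proof.* Suppose not. Let the block be for $N_n$ with active set $A$. We derive $E\le_T D$ and $D=\Psi_n^E$, against the hypothesis on $D$.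

**Step 1.** This step records what an endless stay in the block means. On $P$, inside the block, all computation nodes have outcomes $g_b$ and all tests have outcome $f$. Only finitely many tests occur at each string, and each computation node lengthens the string by one, so all $x=0,1,2,\dots$ occur. By Lemma 5(c), $D=\Psi_n^E$, and the strings $\sigma_\zeta$ for nodes $\zeta\subset P$ of the block are exactly the initial segments of $D$. Moreover, every test node $\beta\subset P$ of the block has infinitely many expansionary stages: nodes of the block on $P$ beyond $\beta$ with arbitrarily long strings are $\subseteq\delta_s$ infinitely often, so $l_\beta$ is unbounded.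

**Step 2.** This step shows that $p(\alpha)$ is true for every $\alpha\in A$; a false one would have been dropped. Suppose not, and let $c$ be least such that for some $\alpha\in A$, with $p=p(\alpha)$, it is not the case that $\Phi_p^D(c)\downarrow=Z_p(c)$. By minimality $\Phi_{p(\alpha')}^D(z)\downarrow$ for all $\alpha'\in A$ and $z<c$, so some initial segment of $D$ supports $c$. At that string, at the latest, the test $\beta=(c,\alpha)$ occurs on $P$, and $\beta^\frown f\subset P$.

Suppose the flag of $\beta$ were raised only finitely often. Then at almost all $\beta$-expansionary stages $S_\beta(s)$ is defined and equal to a fixed $\tau$. By (3), $\tau\subset D_s$ for infinitely many $s$, so $\tau\subset D$. Also $\Phi_p^\tau(c)=Z_{p,s}(c)$ for infinitely many $s$, so $\Phi_p^D(c)=\Phi_p^\tau(c)=Z_p(c)$, a contradiction. So the flag is raised infinitely often. It is raised only at stages when $\beta$ had outcome $f$, and the next visit finds it up; as $\beta$ is visited infinitely often, it takes outcome $\infty$ infinitely often. This contradicts $\beta^\frown f\subset P$.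

**Step 3.** This step shows that no $\alpha\in A$ has odd $p(\alpha)$, so that $D$ can compute every $W_{p(\alpha)}$. If $p(\alpha)$ is odd, then by Step 2 and Lemma 7(b) (note $\alpha\subset\nu\subset P$),
$$K=W_{p(\alpha)}\le_T E=\Phi_{p(\alpha)}^D\le_T D\le_T K,$$
and $D$ would have the c.e. degree $0'$. So $Z_{p(\alpha)}=W_{p(\alpha)}=\Phi_{p(\alpha)}^D$ for all $\alpha\in A$.

**Step 4.** This step names the part of the block that protects $E\restriction c$, in a way that $D$ can compute. By Step 2, each $c$ is supported by an initial segment of $D$. Let $\sigma_c$ be the shortest one and $u_c=|\sigma_c|\ge c$. Let $\eta_c$ be the shortest node of the block on $P$ with string $\sigma_c$ such that all tests $(c',\alpha)$ with $c'<c$ and $\alpha\in A$ are among its proper predecessors in the block. It exists, since $\sigma_c$ supports every $c'<c$.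

All tests $\zeta$ of the block with $\zeta\subset\eta_c$ have first coordinate $<c$. If $\sigma_\zeta$ is shorter than $\sigma_c$, this holds because $\sigma_\zeta\subset D$ does not support any $c''\ge c$. If $\sigma_\zeta=\sigma_c$, then by the choice of $\eta_c$ some test $(c',\alpha)$ with $c'<c$ is not yet among the predecessors of $\zeta$, and $\zeta$ takes the lexicographically least missing test.

$D$ can compute $\sigma_c$ and $\eta_c$: follow the outcomes $g_{D(x)}$ and $f$ from $\nu$. Let $\mathcal K_c$ be the set of computation nodes $\kappa$ with $\nu\subseteq\kappa\subset\eta_c$ (one for each $x<u_c$), and $\mathcal T_c$ the set of test nodes $\beta$ with $\nu\subseteq\beta\subset\eta_c$. For $\beta=(c',\alpha)\in\mathcal T_c$ let $\tau_\beta$ be the shortest $\tau\subset D$ with $\Phi_{p(\alpha)}^\tau(z)\downarrow$ for all $z\le c'$. $D$ computes it, and since $c'<c$ and $\sigma_c$ supports $c$, we have $\tau_\beta\subseteq\sigma_c$.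

**Step 5.** This step fixes a stage $s_0$ after which the part of the tree below $\nu$ behaves in its final way. Choose $s_0$ such that for all $s\ge s_0$:

- (s1) not $\delta_s<_L\nu$;
- (s2) for each coder or test node $\gamma\subset\nu$, $r(\gamma)=R(\gamma)$ at every visit at stage $s$;
- (s3) for each coder $\alpha'$ and test node $\beta'$ for $\alpha'$ with $\beta'^\frown\infty\subseteq\nu$: no number $<R(\beta')$ enters $E$ at stage $s$, and no coding for $(\alpha',y)$ with $y<q_{\beta'}$ takes place at stage $s$.

(s1) is possible since $\nu\subset P$, and (s2) by Lemma 6. (s3) is possible because there are finitely many such $\beta'$, finitely many numbers $<R(\beta')$, and by (M2) at most one coding for each of the finitely many pairs $(\alpha',y)$ with $y<q_{\beta'}$.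

**Step 6.** This step says what $D$ searches for. Given $c$, $D$ searches for a stage $t>s_0$ such that, with $\psi_t=\max\{r_\kappa:\kappa\in\mathcal K_c\}$ (or $0$ if $\mathcal K_c=\emptyset$) at the end of stage $t$:

- (a) $\eta_c\subseteq\delta_t$;
- (b) for every $\alpha\in A$ and every $y$ whose current marker $m=m_\alpha(y)$ at the end of stage $t$ satisfies $m\notin E_t$ and $R(\alpha)\le m<\psi_t$: $y\notin W_{p(\alpha)}$;
- (c) $W_{p(\alpha),t}(z)=W_{p(\alpha)}(z)$ for all $\alpha\in A$ and $z<c$;
- (d) for each $\beta\in\mathcal T_c$: at the end of stage $t$ its flag is down, and $S_\beta$ at the last $\beta$-expansionary stage $\le t$ is $\tau_\beta$. (Given (a), such a stage exists, as $\beta^\frown f\subseteq\delta_t$.)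

These conditions are decidable from $D$ and finitely much fixed information ($\nu$, $s_0$, and the numbers $R(\alpha)$ for $\alpha\in A$), since $W_{p(\alpha)}=\Phi_{p(\alpha)}^D$ for $\alpha\in A$ by Step 3.

**Step 7.** This step shows that the search succeeds. Consider large $t$ with $\eta_c\subseteq\delta_t$; there are infinitely many such $t$ because $\eta_c\subset P$. The records of the $\kappa\in\mathcal K_c$ are eventually permanent by Lemma 5(c), so $\psi_t=\psi$ is constant. Condition (c) is clear.

For (b): only finitely many $y$ ever have a marker $m_\alpha(y)<\psi$ with $\alpha\in A$. Let $t$ be so large that those of them in $W_{p(\alpha)}$ are in $W_{p(\alpha),t}$, and $t>\psi$. Suppose such a $y\in W_{p(\alpha)}$ has current marker $m\notin E_t$ with $R(\alpha)\le m<\psi$ at the end of stage $t$. Since $m<\psi<t$, (M1) shows that $m$ was assigned before stage $t$. Then $\alpha\subset\nu\subseteq\delta_t$, visited at stage $t$ with $r(\alpha)=R(\alpha)$, would have enumerated $m$, a contradiction.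

For (d): $\beta\in\mathcal T_c$ has $\beta^\frown f\subset P$. By Step 2 and Lemma 7(a) its flag is raised only finitely often, and a raised flag is lowered at the next visit, so from some point on it is down. By Step 1, $\beta$ has infinitely many expansionary stages, and $S_\beta=\tau_\beta$ at almost all of them by Lemma 7(a).

**Step 8.** This step states the claim on which everything rests and sets up its proof by looking at a first violation.

**Claim.** If $t>s_0$ satisfies (a)–(d), then no number $<\psi_t$ enters $E$ after stage $t$.

First, at the end of stage $t$ every $\kappa\in\mathcal K_c$ has a record with $\rho_\kappa\subset E_t$. Indeed, by (a), $\kappa$ had some outcome $g_b$ at stage $t$, so it had a record $\rho_\kappa\subset E$ at that moment. The nodes visited afterwards in stage $t$ and below $\eta_c$ enumerate nothing: the block contains no coders, and the tests in $\mathcal T_c$ had outcome $f$. The nodes $\gamma\supseteq\eta_c$ enumerate only numbers $\ge r(\gamma)\ge r_\kappa$.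

Suppose the claim fails. Let $m<\psi_t$ be the first number $<\psi_t$ to enter $E$ after stage $t$, at stage $v>t$, by the action of the node $\gamma$. Up to this moment $E\restriction\psi_t=E_t\restriction\psi_t$, so all $\rho_\kappa\subset E$ for $\kappa\in\mathcal K_c$. Hence:
$$\begin{aligned}&\text{from the end of stage }t\text{ up to this moment, the records of all }\kappa\in\mathcal K_c\text{ are unchanged;}\\&\text{no }\kappa\in\mathcal K_c\text{ takes outcome }\infty;\text{ any outcome }g_b\text{ taken by }\kappa\in\mathcal K_c\\&\text{is the one with }\kappa^\frown g_b\subseteq\eta_c.\end{aligned}\tag{4}$$
The last part holds because $b=\Psi_n^{\rho_\kappa}(x)$ is determined by the record, which is the one used at stage $t$.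

By (M3), $m<\psi_t\le t$. By (M2), $m$ is a current marker when it is enumerated, and by (M1) it was assigned before stage $t$. So it was a current marker, not in $E$, throughout stage $t$ and until it is enumerated at stage $v$.

Either $\gamma<_L\nu$, or $\gamma\subset\nu$, or $\nu<_L\gamma$, or $\nu\subseteq\gamma$; in the last case we compare $\gamma$ with $\eta_c$. Steps 9 to 11 refute all possibilities.

**Step 9.** This step excludes nodes to the left of and below $\nu$; it uses that $D$ knows $W_{p(\alpha)}$ for the active coders and that the dropped coders have already been dumped.

If $\gamma<_L\nu$, then $\delta_v<_L\nu$, against (s1).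

Let $\gamma\subset\nu$. Computation nodes enumerate nothing, so $\gamma$ is a coder or a test node.

Suppose $\gamma$ is a coder $\alpha\in A$, and $m=m_\alpha(y)$ with $y\in W_{p(\alpha)}$. By (s2), $m\ge r(\alpha)=R(\alpha)$. At the end of stage $t$, $m$ was the current marker $m_\alpha(y)$, $m\notin E_t$ and $m<\psi_t$. This contradicts (b).

Suppose $\gamma$ is a coder $\alpha'\notin A$, and $m=m_{\alpha'}(y)$. By (2) there is a test node $\beta'$ for $\alpha'$ with $\beta'^\frown\infty\subseteq\nu\subseteq\delta_t$. By (s3), $y\ge q_{\beta'}$ and $m\ge R(\beta')$. By (s2), $R(\beta')=r(\beta')$ at the visit of $\beta'$ at stage $t$, where it had outcome $\infty$. So $\beta'$ would have moved $m$ at stage $t$, a contradiction.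

Suppose $\gamma$ is a test node. It acts only with outcome $\infty$, so $\gamma^\frown\infty\subseteq\delta_v$, and by (s1) $\gamma^\frown\infty\subseteq\nu$. Then $m=m_{\alpha'}(y)$ for the coder $\alpha'$ that $\gamma$ tests, $y\ge q_\gamma$, and $m\ge r(\gamma)=R(\gamma)$. But $\gamma$ also had outcome $\infty$ at stage $t$, with $r(\gamma)=R(\gamma)$ by (s2), so it would have moved $m$ already then, a contradiction.

**Step 10.** This step excludes the nodes that must respect the records: $\gamma\supseteq\eta_c$ or $\eta_c<_L\gamma$. The second includes $\nu<_L\gamma$, as $\nu\subseteq\eta_c$. Each $\kappa\in\mathcal K_c$ satisfies $\kappa\subset\gamma$ or $\kappa<_L\gamma$: if $\gamma\supseteq\eta_c$, then $\kappa\subset\eta_c\subseteq\gamma$; if $\eta_c$ and $\gamma$ split at $\eta$, then either $\kappa\subseteq\eta\subset\gamma$, or $\kappa$ extends the successor of $\eta$ in $\eta_c$ and $\kappa<_L\gamma$. Hence, by (M2) and (4), $m\ge r(\gamma)\ge\max_{\kappa\in\mathcal K_c}r_\kappa=\psi_t$, a contradiction.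

**Step 11.** This step excludes the remaining nodes: $\nu\subseteq\gamma$, and $\gamma\subset\eta_c$ or $\gamma<_L\eta_c$. Here it matters that tests see only certified strings.

There is a node $\zeta$ with $\nu\subseteq\zeta\subset\eta_c$ and $\zeta\subseteq\gamma$ which at stage $v$ takes an outcome to the left of the one in $\eta_c$. If $\gamma<_L\eta_c$, this is the node where $\gamma$ and $\eta_c$ split; it extends $\nu$ because both do. If $\gamma\subset\eta_c$, then $\gamma$ is in the block and enumerates a number; the block contains no coders, so $\gamma$ is a test node in $\mathcal T_c$ acting with outcome $\infty$, while its outcome in $\eta_c$ is $f$; take $\zeta=\gamma$.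

If $\zeta\in\mathcal K_c$, its outcome in $\eta_c$ is some $g_b$, and the outcomes to the left of it are excluded by (4). So $\zeta=\beta=(c',\alpha)\in\mathcal T_c$ takes outcome $\infty$ at stage $v$, and its flag was up. By (d) the flag was down at the end of stage $t$, so it was raised at the end of some stage in $(t,v)$. Let $v_0$ be the first such stage; it is $\beta$-expansionary.

Consider any $\beta$-expansionary stage $v_1$ with $t<v_1\le v_0$. Then
$$l_\beta(v_1)>l_\beta(t)\ge u_c,$$
the last inequality because $\eta_c\subseteq\delta_t$. So $\delta_{v_1}$ passes through $\nu$ and stays in the block until the string has length $>u_c$. Go along $\eta_c$ from $\nu$: a node $\zeta'\subset\eta_c$ of the block that lies on $\delta_{v_1}$ has a string of length $\le u_c$, so it is not the last node of the block on $\delta_{v_1}$, and its outcome at stage $v_1$ stays in the block. If $\zeta'$ is a test, this outcome is $f$, as in $\eta_c$. If $\zeta'$ is a computation node, it is some $g_b$, and by (4) the one in $\eta_c$. By induction, $\eta_c\subseteq\delta_{v_1}$, and $\sigma_c\subset\sigma_\beta(v_1)$.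

Now $\tau_\beta\subseteq\sigma_c\subset D$, so $\tau_\beta$ is the shortest $\tau\subseteq\sigma_\beta(v_1)$ with $\Phi_{p(\alpha)}^\tau(z)\downarrow$ for all $z\le c'$. By (c) and $W_{p(\alpha)}=\Phi_{p(\alpha)}^D$, for $z\le c'<c$,
$$\Phi_{p(\alpha)}^{\tau_\beta}(z)=W_{p(\alpha)}(z)=W_{p(\alpha),v_1}(z)=Z_{p(\alpha),v_1}(z).$$
So $S_\beta(v_1)=\tau_\beta$. In particular $S_\beta(v_0)=\tau_\beta$. The previous $\beta$-expansionary stage is either in $(t,v_0)$ or is the last one $\le t$. In the first case $S_\beta$ there is $\tau_\beta$ by what was just shown, in the second case by (d). So the flag is not raised at $v_0$, a contradiction. This proves the claim.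

**Step 12.** This step draws the conclusion. Let $c>0$. Then $u_c\ge c>0$, and $\mathcal K_c$ contains a computation node for $x=u_c-1$. It has a record at the end of stage $t$, so by (M3) $\psi_t\ge u_c\ge c$. By the claim, $E\restriction c=E_t\restriction c$. As $t$ is found by $D$ uniformly in $c$, we get $E\le_T D$. By Step 1, $D=\Psi_n^E$. So $D\equiv_T E$ has c.e. degree, contrary to the hypothesis on $D$. $\square$

In Step 11 the requirement $l_\beta(v_1)>l_\beta(t)$, built into the notion of an expansionary stage, is what forces $\delta_{v_1}$ through all of $\eta_c$. Without it, a test could look at a string too short to contain $\tau_\beta$ and raise its flag.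

## 11. Every requirement is reached: end of the proof of Theorem 1

**Lemma 9.** For every $n$ there is a coder for $n$ on $P$, and $D\ne\Psi_n^E$.

*Proof.* We show by induction on $n$ that there is a coder for $n$ on $P$; for $n=0$ it is the root. A coder for $n$ on $P$ is followed by a block for $N_n$. By Lemma 8, $P$ leaves this block, either through $\kappa^\frown\infty$ or $\kappa^\frown w$ for a computation node $\kappa$, or through $\beta^\frown\infty$ for a test node $\beta$. In the last case a new block for $N_n$ begins with a smaller active set, and Lemma 8 applies to it. This can happen only finitely often, since with empty active set there are no tests. So eventually $P$ leaves a block for $N_n$ through $\kappa^\frown\infty$ or $\kappa^\frown w$. Then $D\ne\Psi_n^E$ by Lemma 5(a),(b), and the next node of $P$ is a coder for $n+1$. $\square$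

**Proof of Theorem 1.** The set $E$ is c.e. Condition 2 is Lemma 9. For condition 1, let $W\le_T D$ be c.e. Then $W=W_p=\Phi_p^D$ for some even $p$, and this $p$ is true because $Z_p=W_p$. A coder for $p$ is on $P$ by Lemma 9, so $W\le_T E$ by Lemma 7(b). For condition 3, suppose $E=\Psi_i^D$. Then $p=2i+1$ is true because $Z_p=E$, and a coder for $p$ is on $P$. So $K=W_p\le_T E$ by Lemma 7(b), whence $D\le_T K\le_T E$, contradicting condition 2. $\square$

With Theorem 1 proved, the derivations in Sections 2 and 3 give Theorem 2 and Corollary 3.
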